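# The random Zeckendorf game has Gaussian length

## 1. Positions that split exactly into two games

Let $F_1=1$, $F_2=2$, $F_n=F_{n-1}+F_{n-2}$, so the sequence runs $1,2,3,5,8,13,21,34,55,\dots$ Zeckendorf's theorem says that every positive integer $u$ is in exactly one way a sum of distinct, non-adjacent Fibonacci numbers. We write $\mathrm{Zeck}(u)$ for this decomposition, and $\mathrm{Zeck}(0)=\emptyset$. One fact will be used all the time: $\mathrm{Zeck}(u)$ has all its indices $\le j$ if and only if $u<F_{j+1}$. Indeed, the largest sum of non-adjacent terms with indices $\le j$ is $F_j+F_{j-2}+\cdots=F_{j+1}-1$ (induction on $j$), and conversely a number below $F_{j+1}$ cannot contain a term $F_i$ with $i>j$.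

**The game.** A position is a multiset of Fibonacci numbers; $jF_1$ means $j$ copies of $F_1$. The game on $N$ starts from $NF_1$. The players alternate, and each turn applies one of these moves, which is legal if the required terms are present:

- $C_1$: $F_1\wedge F_1\mapsto F_2$;
- $C_k$, $k\ge2$: $F_{k-1}\wedge F_k\mapsto F_{k+1}$;
- $S_2$: $F_2\wedge F_2\mapsto F_1\wedge F_3$;
- $S_k$, $k\ge3$: $F_k\wedge F_k\mapsto F_{k-2}\wedge F_{k+1}$.

The $C$'s are combine moves, the $S$'s are split moves. All moves preserve the sum $N$. If no move is legal, then no term is repeated (else $C_1$ or some $S_k$ is legal) and no two terms are adjacent (else some $C_k$ is legal), so the position is $\mathrm{Zeck}(N)$; conversely no move is legal there. Every game terminates; Lemma 3 below reproves this.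

In the random game each turn picks one of the legal move types uniformly at random, independently of the past. Equal Fibonacci numbers are not distinguished. Let $M_N$ be the number of moves, and let $M(a)$ be the number of moves of the random game started from a position $a$.

Some values by hand. $M_1=0$ and $M_2=1$. For $N=3$ the game is forced, $C_1$ then $C_2$, so $M_3=2$. For $N=4$, after $C_1$ we are at $F_2\wedge 2F_1$, where $C_1$ and $C_2$ are legal. With $C_2$ we reach $F_1\wedge F_3$ and stop after 2 moves; with $C_1$ we reach $F_2\wedge F_2$, then $S_2$ is forced, 3 moves. So $M_4$ is $2$ or $3$, each with probability $\frac12$. For $N=5$, after $C_1$ we choose between $C_2$, which leads by force through $F_3\wedge2F_1$, $F_2\wedge F_3$, $F_4$ (4 moves in total), and $C_1$, which leads to $2F_2\wedge F_1$. From there $C_2$ gives $F_2\wedge F_3$ and then $F_4$ (4 moves in total), while $S_2$ gives $2F_1\wedge F_3$, then $F_2\wedge F_3$, then $F_4$ (5 moves). So $P(M_5=5)=\frac14$ and $P(M_5=4)=\frac34$.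

What does $M_N$ look like for large $N$? Baird-Smith, Epstein, Flint and Miller (2018), who introduced the game, conjectured that $M_N$, centered and normalized, converges in distribution to a Gaussian; the conjecture is stated in "Continuing Analysis of the Zeckendorf Game". A Gaussian suggests a sum of independent pieces. There is one situation in which such pieces are visible at once.

**Proposition 1.** Let $N_1\ge1$, let $K$ be the smallest index in $\mathrm{Zeck}(N_1)$, suppose $K\ge3$ and $1\le N_2<F_{K-1}$. Then $M(\mathrm{Zeck}(N_1)\cup N_2F_1)$ has the same distribution as $M_{N_2}$.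

*Proof.* Let $z$ be any position with sum $N_2$. Each of its terms is $\le N_2<F_{K-1}$, so $z$ occupies only levels $\le K-2$. The terms of $\mathrm{Zeck}(N_1)$ sit at levels $\ge K$, singly and non-adjacently. In $\mathrm{Zeck}(N_1)\cup z$ no level is shared, and no level of $z$ is adjacent to one of $\mathrm{Zeck}(N_1)$. Hence two equal terms, or two adjacent terms, both come from $z$. So the legal moves in $\mathrm{Zeck}(N_1)\cup z$ are exactly those in $z$, and such a move leads to $\mathrm{Zeck}(N_1)\cup z'$ with $z'$ again of sum $N_2$. By induction the two random games can be played with the same choices all the way to the end, and they end together. $\square$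

For example, from $F_5\wedge4F_1=8\wedge 1\wedge1\wedge1\wedge1$ the game takes 2 or 3 moves with probability $\frac12$ each.

So if the game on $N=N_1+N_2$ happened to pass through $\mathrm{Zeck}(N_1)\cup N_2F_1$, then what follows would be a fresh game on $N_2$, independent of the past. What changes in general? First, nothing forces the game through that position: while it works on its first $N_1$ ones, the other $N_2$ ones are also on the table. Second, the natural choice $N_1=F_k$, $N_2=F_{k-1}$ sits just outside the hypothesis: $F_3\wedge 2F_1$ takes two moves ($C_1$, $C_3$), but $M_2=1$. And exact additivity is false: $M_3=2$ while $M_2+M_1=1$, and $M_5\in\{4,5\}$ while $M_3+M_2=3$. The discrepancy is even random. We shall show that it is always tiny, a power of $\log N$, and that this suffices.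

## 2. The limit theorem

Throughout $\varphi=\frac{1+\sqrt5}2$ and $\ell=\ell_N=\log(N+e)\ge1$.

**Theorem 2.** There are constants $c>1$, $\sigma^2>0$ such that, as $N\to\infty$:

1. $\mathbb EM_N=cN+O(\log^5N)$.
2. $\operatorname{Var}M_N=\sigma^2N+O(\sqrt N\log^5N)$.
3. With $\hat M_N=(M_N-\mathbb EM_N)/\sqrt{\operatorname{Var}M_N}$ and $Z\sim N(0,1)$, $|\mathbb Ef(\hat M_N)-\mathbb Ef(Z)|\le C\,\frac{\log^5N}{\sqrt N}\,\|f'''\|_\infty$ for all $f\in C^3(\mathbb R)$ with $f'''$ bounded. In particular $\hat M_N\Rightarrow N(0,1)$: the conjecture holds.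
4. $\sup_x|P(\hat M_N\le x)-P(Z\le x)|\le CN^{-1/6}\log^4N$.
5. $\mathbb E\hat M_N^p\to\mathbb EZ^p$ for every integer $p\ge1$.

Conventions. $C>0$ is an absolute constant that may change from line to line, $C_A$ may also depend on $A$; small positive constants are written $1/C$. The letter $c$ is reserved for the constant of Theorem 2. We shall see that $M(a)\le5N$ for every position $a$ of sum $N$, so upper estimates with such constants are trivial for bounded $N$.

A position (or state) is $a=(a_k)_{k\ge1}$, where $a_k$ is the number of copies of $F_k$; its mass is $\sum_ka_kF_k$. For mass $N$ let $L$ be maximal with $F_L\le N$; only levels $\le L$ are ever occupied. Since $F_k\ge\varphi^{k-1}$, we have $L\le1+\frac{\log N}{\log\varphi}\le4\ell$. Put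
$$n(a)=\sum_{k\ge2}a_k,\qquad m(a)=\sum_{k\ge2}F_ka_k=N-a_1 .$$
We call $m(a)$ the bulk mass and the part on levels $\ge2$ the bulk. For $a=2F_2\wedge F_1$ we have $N=5$, $n(a)=2$, $m(a)=4$.

## 3. Poisson clocks, compensators, gluing

We play the game in continuous time, because then each move happens at a rate that does not depend on how many other moves are legal.

**Clocks.** Give each move type an independent rate-1 Poisson clock; when a clock rings, the move is executed if it is legal. By memorylessness, the next executed move is uniform among the legal ones, independently of the past. So the executed moves form exactly the random game. For fixed $N$ we have a finite-state Markov chain with bounded rates and generator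
$$\mathcal Lg(a)=\sum_{\text{legal moves}}\big(g(\text{state after the move})-g(a)\big).$$

**Dynkin's formula.** For a function $g$ of the state, $g(a(t))-\int_0^t\mathcal Lg(a(s))\,ds$ is a martingale, bounded by $C_{N,g}(1+t)$. Hence $\mathbb Eg(a(T))-\mathbb Eg(a(0))=\mathbb E\int_0^T\mathcal Lg\,ds$ for every stopping time $T$ with $\mathbb ET<\infty$: use $T\wedge t$ and let $t\to\infty$ by dominated convergence.

**Compensator identity.** For a class of moves, (number executed up to $t$) minus (integral up to $t$ of the number of legal moves of the class) is a martingale; the same holds if one counts only moves executed from states in a fixed set, and integrates only over times spent in that set. By monotone convergence along $T\wedge t$, the expected number executed up to a stopping time $T$ equals the expected time integral up to $T$. Example: for $N=4$ the expected number of $C_1$'s is $\frac12\cdot1+\frac12\cdot2=\frac32$. The time with $C_1$ legal has mean $1$ at $4F_1$ (total rate 1) plus $\frac12$ at $F_2\wedge2F_1$ (total rate 2), again $\frac32$.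

**Gluing.** A coupling of random variables is a joint law with the given marginals. All our variables are discrete. If $\pi$ is a joint law of $(U,V)$ and $\pi'$ a joint law of $(V,W)$ with the same $V$-marginal, we glue them by sampling $W$ from $\pi'(\cdot\mid V)$, conditionally independently of $U$ given $V$. If $U$ is independent of $V$ under $\pi$, then $U$ is independent of $W$ after gluing:
$$P(U=x,W=w)=\sum_vP(U=x)P(V=v)\,\pi'(w\mid v)=P(U=x)P(W=w).$$

**The ones and the bulk mass.** When $a_1\ge2$, the moves that change $a_1$ are $C_1$ ($-2$, legal), $C_2$ ($-1$, legal iff $a_2\ge1$), $S_2$ ($+1$, iff $a_2\ge2$), $S_3$ ($+1$, iff $a_3\ge2$). So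
$$\mathcal La_1=-2-\mathbf 1\{a_2\ge1\}+\mathbf 1\{a_2\ge2\}+\mathbf 1\{a_3\ge2\}\in[-3,-1],\tag{1}$$
since the second and third terms add up to at most $0$. The ones are consumed at a linear rate. Let $\tau$ be the first time $a_1\le1$. For an integer $w$ let $\rho(w)$ be the first time that $m\ge w$. As $m=N-a_1$, upward jumps of $m$ are $+2$ (by $C_1$) or $+1$ (by $C_2$), so if $m(0)<w$, then $m(\rho(w))\in\{w,w+1\}$. If moreover $N\ge w+2$, then before $\rho(w)$ we have $a_1\ge N-w+1\ge2$. So the game has not ended, and by (1) $m(t\wedge\rho(w))-t\wedge\rho(w)$ is a submartingale. As $m\le w+1$ up to $\rho(w)$, letting $t\to\infty$ gives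
$$\mathbb E\rho(w)\le w+1-m(0).\tag{2}$$

## 4. Two games on the same clocks, and where they part

Here is the first thing to try for $M_N\approx M_{N_1}+M_{N_2}$. Run the games on $N=N_1+N_2$ and on $N_1$ with the same clocks until $\tau_1$, the first time that the $N_1$-game has $a_1\le1$. Up to then the states differ only by $N_2$ extra ones: before $\tau_1$ the $N_1$-game has $a_1\ge2$, only $C_1,C_2$ need ones, so the same moves are legal in both. At $\tau_1$ the $N_1$-state is $b=y\cup a_1F_1$ with $a_1\in\{0,1\}$, and the $N$-state is $a=y\cup(a_1+N_2)F_1$. If $Q$ moves were made so far,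
$$M_{N_1}=Q+M(b),\qquad M_N=Q+M(a).\tag{3}$$
If $b$ contains few terms, then $M(b)$ is small and $M_N-M_{N_1}\approx M(a)$. We would like to compare $M(a)$ with the game from $a'=\mathrm{Zeck}(N_1)\cup N_2F_1$, to which (almost) Proposition 1 applies. Here the argument stops. The bulk $y$ depends on the past and need not be $\mathrm{Zeck}(N_1)$, and running $a$ and $a'$ on the same clocks does nothing, because different moves are legal. Take $N_1=5$, $N_2=3$: the $N_1$-game may be at $2F_2\wedge F_1$ at time $\tau_1$. Then $a=2F_2\wedge4F_1$ has the legal moves $C_1,C_2,S_2$, while $a'=F_4\wedge3F_1$ has only $C_1$.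

So we must show that the game forgets $y$: two positions of the same mass whose bulk masses differ by at most 1 should soon merge. A meeting place suggests itself. If the bulk is in Zeckendorf form, the whole position is determined by $N$ and one number, the bulk mass. For $u\ge0$ with all indices of $\mathrm{Zeck}(u)$ at least 2, let
$$Z_u=\mathrm{Zeck}(u)\cup(N-u)F_1 .$$
For instance, with $N=40$ we have $Z_{29}=F_7\wedge F_5\wedge11F_1$, as $29=21+8$. We want both games to visit the same $Z_u$ with probability bounded below, independently of $N$. Three things stand in the way.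

1. A level could hold a large pile of equal terms. Section 6 excludes this.
2. There are about $\log N$ levels. If each level is quiet only with some fixed probability below one, then asking all of them separately would lose a power of $N$. The cure is in Section 5: levels above a constant $K$ are touched only rarely, at most about $7/F_{K-1}$ times per unit of mass, all of them together.
3. Even if the high levels are quiet in both games, they may be occupied differently. Nearly equal masses can have very different decompositions: $55=F_9$ while $54=34+13+5+2$. The cure is to aim at special targets $u$, with a gap in $\mathrm{Zeck}(u)$, near which the high part is forced (Section 7).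

## 5. Two weights that every move lowers

The first weight bounds the number of moves in terms of the consumed ones.

**Lemma 3.** Let $W(a)=5a_1+\sum_{k\ge2}(2k+4)a_k$. Every move lowers $W$ by at least 1. Hence the number of moves between states $a\to b$ is at most $5(m(b)-m(a))+(2L+4)n(a)$. Also $M(a)\le5a_1+(2L+4)n(a)$, and $M(a)\le5N$. No state is visited twice.

*Proof.* The weights are $5,8,10,12,14,\dots$ The decreases are: $C_1$: $10-8=2$; $C_2$: $5+8-10=3$; $C_k$, $k\ge3$: $(2k+2)+(2k+4)-(2k+6)=2k$; $S_2$: $16-5-10=1$; $S_3$: $20-5-12=3$; $S_k$, $k\ge4$: $2(2k+4)-2k-(2k+6)=2$. So the number of moves from $a$ to $b$ is at most $W(a)-W(b)\le5(a_1-b_1)+(2L+4)n(a)$, where we dropped the terms of $b$ on levels $\ge2$ and used $2k+4\le2L+4$; and $a_1-b_1=m(b)-m(a)$. Next, $M(a)\le W(a)\le5a_1+(2L+4)n(a)$. Finally $2k+4\le5F_k$ for $k\ge2$ (values $8\le10$, $10\le15$, $12\le25$, and so on), so $W(a)\le5N$. $\square$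

For $K\ge2$ say that a move *touches above $K$* if it changes some $a_k$ with $k>K$. These are exactly $C_j,S_j$ with $j\ge K$, because level $j+1$ is the highest level they change. The moves $C_K,S_K$ are called *inputs*: above $K$ their only effect is to add one $F_{K+1}$. For $K=2$ the inputs are $C_2$ and $S_2$, and each adds an $F_3$.

The second weight treats the ground level $K$ as weightless. Let $v_2=6$, $v_3=5$, $v_4=9$, $v_k=k+6$ for $k\ge5$. Then the following are all $\ge1$:
$$v_2-v_3=1;\qquad v_{k-1}+v_k-v_{k+1}=2,3,8\ (k=3,4,5),\quad =k+4\ (k\ge6);\tag{4}$$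
$$2v_2-v_3=7,\qquad 2v_3-v_4=1,\qquad 2v_k-v_{k-2}-v_{k+1}=1,5,2\ (k=4,5,6),\quad=1\ (k\ge7).\tag{5}$$
One checks these from $v_2,\dots,v_8=6,5,9,11,12,13,14$; in the general cases, $(k+5)+(k+6)-(k+7)=k+4$ and $2(k+6)-(k+4)-(k+7)=1$.

**Lemma 4.** Run from a state $a(0)$ to any later (possibly random) time $s$, and let $T_K$ be the number of executed moves touching above $K$, where $K\ge2$. Then, pathwise,
$$T_K\le\frac{7(m(s)-m(0))}{F_{K-1}}+(L+20)\,n(a(0)).$$

*Proof.* **Step 1: what moves do above $K$.** We need this to count the inputs. Above $K$, $C_{K+1}$ changes $F_{K+1}\to F_{K+2}$ (the $F_K$ it uses is not seen); $S_{K+1}$ changes $2F_{K+1}\to F_{K+2}$; $S_{K+2}$ changes $2F_{K+2}\to F_{K+3}$; the moves $C_j$ ($j\ge K+2$) and $S_j$ ($j\ge K+3$) act entirely above $K$. Let $n_K=\sum_{k>K}a_k$ and $m_K=\sum_{k>K}F_ka_k$. Let $A$ be the number of inputs and $D$ the number of executed $S_{K+1},S_{K+2}$.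

**Step 2: bounding $A$ by the gain of mass.** Inputs change $n_K$ by $+1$; $S_{K+1},S_{K+2}$ by $-1$; all other moves by $\le0$. As $n_K\ge0$ at the end, $D\le n_K(0)+A$. Inputs change $m_K$ by $F_{K+1}$; $C_{K+1}$ by $F_{K+2}-F_{K+1}=F_K\ge0$; $S_{K+1}$ by $F_{K+2}-2F_{K+1}=-F_{K-1}$; $S_{K+2}$ by $F_{K+3}-2F_{K+2}=-F_K$; the others by $0$. Hence
$$m_K(s)-m_K(0)\ge AF_{K+1}-DF_K\ge AF_{K+1}-(n_K(0)+A)F_K=AF_{K-1}-n_K(0)F_K .$$
Since $m_K(s)\le m(s)$ and $m_K(0)=m(0)-\sum_{2\le k\le K}F_ka_k(0)$,
$$AF_{K-1}\le m(s)-m(0)+\sum_{2\le k\le K}F_ka_k(0)+n_K(0)F_K\le m(s)-m(0)+F_K\,n(a(0)).$$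
As $F_K\le2F_{K-1}$, we get $A\le\frac{m(s)-m(0)}{F_{K-1}}+2n(a(0))$.

**Step 3: bounding all touching moves by $A$.** Let $\Psi_K=\sum_{k>K}v_{k-K+1}a_k$, so that level $K+1$ has weight $v_2$, and level $K$ plays the role of the weightless index 1. An input raises $\Psi_K$ by $v_2=6$. Every other touching move lowers it by at least 1: $C_{K+1}$ by $v_2-v_3$, $S_{K+1}$ by $2v_2-v_3$, $S_{K+2}$ by $2v_3-v_4$, and the moves acting entirely above $K$ by the remaining quantities in (4) and (5). At time $0$, an occupied level $k>K$ has weight index $j=k-K+1\in[2,L-1]$, and $v_j\le L+6$: this is clear for $j=2,3$; $j=4$ forces $L\ge5$, so $v_4=9\le L+6$; and $v_j=j+6$ for $j\ge5$. So $\Psi_K(0)\le(L+6)n(a(0))$. As $\Psi_K\ge0$ at the end, the non-input touching moves number at most $\Psi_K(0)+6A$, and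
$$T_K\le A+\Psi_K(0)+6A\le7A+(L+6)n(a(0))\le\frac{7(m(s)-m(0))}{F_{K-1}}+(L+20)n(a(0)).\qquad\square$$

## 6. No piles

We want exponential moments of $a_k$, uniformly in time. The drift of $a_k$ is never positive when $a_k\ge2$, as we shall see, but it can vanish: for $k\ge3$, take $a_{k-2}\ge1$, $a_{k-1},a_k,a_{k+2}\ge2$ and $a_{k+1}=0$. Then $C_{k-1},S_{k-1},S_{k+2}$ raise $a_k$ by 1, $C_k$ lowers it by 1, $S_k$ lowers it by 2, and $C_{k+1}$ is illegal: drift $3-1-2=0$. So $e^{\theta a_k}$ alone is not enough, because its second-order term is positive. But zero drift requires $a_{k+1}=0$, and then the legal move $S_k$ puts a term on level $k+1$. The correction factor in the next lemma rewards that.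

**Lemma 5.** Let $\theta=\frac1{100}$, $\kappa=\frac\theta6$, $k\ge2$ and $f=e^{\theta a_k}(1+\kappa\mathbf 1\{a_{k+1}=0\})$. Then $\mathcal Lf\le-\frac f{1000}+20$ at every state. Hence $\mathbb Ef(a(t))\le e^{-t/1000}f(a(0))+20000$.

*Proof.* **Step 1: the drift of $a_k$ when $a_k\ge2$.** The moves changing $a_k$ are: $C_{k-1}$, $S_{k-1}$ (only if $k\ge3$), $S_{k+2}$, each by $+1$; $C_k$, $C_{k+1}$, each by $-1$; and $S_k$, which is legal, by $-2$. If $C_{k-1}$ is legal then so is $C_k$: for $k=2$ we have $a_1\ge2$ and $a_2\ge2$; for $k\ge3$ we have $a_{k-1}\ge1$ and $a_k\ge2$. Also $C_{k+1}$ is legal iff $a_{k+1}\ge1$. Writing $\mathbf 1_{C_j}$ for the indicator that $C_j$ is legal, and so on,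
$$\mathcal La_k\le(\mathbf 1_{C_{k-1}}-\mathbf 1_{C_k})+(\mathbf 1_{S_{k-1}}+\mathbf 1_{S_{k+2}}-2)-\mathbf 1\{a_{k+1}\ge1\}\le-\mathbf 1\{a_{k+1}\ge1\}.$$
By $e^\theta-1\le\theta+\theta^2$ (three moves at most), $e^{-\theta}-1\le-\theta+\theta^2/2$ (two moves at most), $e^{-2\theta}-1\le-2\theta+2\theta^2$ (one move), the sum over legal moves satisfies
$$\sum(e^{\theta\Delta a_k}-1)\le\theta\mathcal La_k+6\theta^2 .$$

**Step 2: $a_k\ge2$ and $a_{k+1}\ge1$.** Here $f=e^{\theta a_k}$, and the factor can only hurt through moves that make $a_{k+1}=0$. These can only be $C_{k+1},C_{k+2},S_{k+1}$, and they have $\Delta a_k\le0$, so each adds at most $\kappa e^{\theta a_k}$. Thus $\mathcal Lf\le e^{\theta a_k}(-\theta+6\theta^2+3\kappa)=e^{\theta a_k}(-0.01+0.0006+0.005)=-0.0044f$.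

**Step 3: $a_k\ge2$ and $a_{k+1}=0$.** Now $f=(1+\kappa)e^{\theta a_k}$. After any move, $f\le(1+\kappa)e^{\theta(a_k+\Delta a_k)}$; after $S_k$, which makes $a_{k+1}=1$, $f=e^{\theta(a_k-2)}$, which is smaller than this bound by $\kappa e^{\theta(a_k-2)}$. With $\mathcal La_k\le0$,
$$\mathcal Lf\le e^{\theta a_k}\big[(1+\kappa)6\theta^2-\kappa e^{-2\theta}\big]\le-0.00103\,e^{\theta a_k}\le-f/1000,$$
because $(1+\frac1{600})\cdot0.0006\le0.00060101$, $\frac1{600}e^{-0.02}\ge0.001633$, and $(1+\kappa)/1000\le0.00101$.

**Step 4: $a_k\le1$.** At most 9 move types change $a_k$ or $a_{k+1}$, namely $C_{k-1},C_k,C_{k+1},C_{k+2}$ and $S_{k-1},\dots,S_{k+3}$. Afterwards $f\le e^{2\theta}(1+\kappa)\le1.03$, since $a_k$ rises by at most 1. So $\mathcal Lf\le9\cdot1.03\le10\le-f/1000+20$, as $f\le1.03$ before the move too.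

**Step 5: integration.** By Dynkin's formula $h(t)=\mathbb Ef(a(t))$ satisfies $h'\le-h/1000+20$, so $(e^{t/1000}h)'\le20e^{t/1000}$, and integrating gives $h(t)\le e^{-t/1000}h(0)+20000$. $\square$

For $A\ge1$ put $B_A=100(A+2)$.

**Lemma 6.** (i) $P(\tau>4N)\le e^{-N/9}$ for any initial state of mass at most $N$.

(ii) For every $A\ge1$, $b\ge0$ and any initial state of mass at most $N$ with $\max_{k\ge2}a_k(0)\le b$,
$$P\Big(\sup_{t\le4N}\max_{k\ge2}a_k(t)>b+B_A\ell_N\Big)\le C_AN^{-A}.$$

*Proof.* (i) Let $\eta=\frac19$. While $a_1\ge2$, the list before (1), the inequalities for exponentials used above and $\mathcal La_1\le-1$ give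
$$\mathcal Le^{\eta a_1}\le e^{\eta a_1}\big(\eta\mathcal La_1+2\eta^2+\tfrac12\eta^2+2\eta^2\big)\le e^{\eta a_1}\big(-\eta+\tfrac92\eta^2\big)=-\tfrac\eta2e^{\eta a_1}.$$
So $e^{\eta a_1(t\wedge\tau)+\eta(t\wedge\tau)/2}$ is a supermartingale, started at most at $e^{\eta N}$. On $\{\tau>4N\}$ its value at $t=4N$ is at least $e^{2\eta N}$. Hence $P(\tau>4N)\le e^{\eta N-2\eta N}$.

(ii) On $[j,j+1]$, $a_k$ exceeds $a_k(j)$ by at most the number of rings of the at most three clocks that raise $a_k$, a Poisson variable of mean $\le3$ independent of the past. By Lemma 5, $\mathbb Ee^{\theta a_k(j)}\le2e^{\theta b}+20000$. So by Markov's inequality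
$$P\Big(\sup_{[j,j+1]}a_k\ge x\Big)\le e^{-\theta x}(2e^{\theta b}+20000)\,e^{3(e^\theta-1)}\le Ce^{-\theta(x-b)} .$$
Take $x=b+B_A\ell$, so that $e^{-\theta(x-b)}=e^{-(A+2)\ell}=(N+e)^{-(A+2)}$. The union over $0\le j<4N$ and $2\le k\le L$ gives at most $4NL\cdot C(N+e)^{-(A+2)}\le C_AN^{-A}$. $\square$

## 7. Meeting at a Zeckendorf bulk

**Lemma 7.** There are absolute constants $H\ge7$, $C_0$, $c_0>0$ such that the following holds. Let $q\ge1$ be real and let $X\ge C_0q\ell$ be an integer. Let $a,a'$ be states of mass $N$ with $n(a),n(a')\le q$ and $|m(a)-m(a')|\le1$. Put $m^*=\max(m(a),m(a'))$, $w^+=m^*+X+F_H$, and assume $N\ge w^++2$. Then there is an integer $u^*$, depending only on $(a,a')$ (for the given $N,q,X$), with $m^*<u^*<w^+$ and all indices of $\mathrm{Zeck}(u^*)$ at least $H-2\ge5$, such that from $a$, and likewise from $a'$, the process visits $Z_{u^*}$ before $\rho(w^+)$ with probability at least $c_0$.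

*Proof.* Fix integer constants in this order: $K\ge2$ with $F_{K-1}\ge22400$; $D$ with $41000(K-1)e^{-D/100}\le\frac1{1600}$; $H\ge7$ with $H>K+6$ and $F_{H-4}\ge2+DF_{K+2}$; then $C_0=\max(38400,60F_H)$. As $q,\ell\ge1$, $X\ge20002$ and $X\ge60F_H$.

Call a state *good* if

- (i) no move $C_j$ ($j\ge K+2$) or $S_j$ ($j\ge K+1$) is legal, and
- (ii) $a_k\le D$ for $2\le k\le K$;

otherwise it is *bad*. In a good state the high levels are in Zeckendorf form, and the low levels are bounded.

**Step 1: little time is spent in bad states.** Start from $a$; the same applies to $a'$. Let $\rho=\rho(m^*+X)$ and $x=X+2\le2X$. Since $m(0)\ge m^*-1$, (2) gives $\mathbb E\rho\le m^*+X+1-m(0)\le x$; likewise $m(\rho)-m(0)\le(m^*+X+1)-(m^*-1)=x$.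

*Condition (i).* Whenever (i) fails, at least one of the moves named there is legal, and all of these touch above $K$. By the compensator identity the expected time before $\rho$ at which (i) fails is at most $\mathbb ET_K(\rho)$, where $T_K(\rho)$ counts touching moves up to $\rho$. By Lemma 4,
$$\mathbb ET_K(\rho)\le\frac{7x}{F_{K-1}}+(L+20)q\le\frac{14X}{22400}+24\ell q\le\frac{2X}{1600},$$
since $L+20\le24\ell$ and $X\ge38400\,q\ell$.

*Condition (ii).* Put $t_0=10\max_{k\ge2}a_k(0)\le10q$; this time lets an initial pile dissolve. Let $2\le k\le K$ and let $f$ be as in Lemma 5. Then $f(a(0))\le2e^{\theta a_k(0)}$ and $t_0/1000=\theta\max_{j\ge2}a_j(0)$, so Lemma 5 gives $\mathbb Ef(a(t_0))\le2+20000$. Dynkin's formula on $[t_0,\rho\vee t_0]$ with $\mathcal Lf\le-f/1000+20$ and $f\ge0$ gives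
$$\mathbb E\int_{t_0}^{\rho\vee t_0}f\,dt\le1000\,(20002+20x)\le1000(X+40X)=41000X .$$
As $f>e^{D/100}$ when $a_k>D$, the expected time before $\rho$ at which (ii) fails for some $k\le K$ is at most
$$10q+(K-1)\,41000\,X\,e^{-D/100}\le\frac X{1600}+\frac X{1600}.$$
Altogether the expected bad time before $\rho$ is at most $\frac{4X}{1600}=\frac X{400}$.

**Step 2: from time to thresholds.** We want to look at the process when the bulk mass passes a given value, so we translate Step 1. For $w\in I:=\{m^*+1,\dots,m^*+X\}$ the passage to mass $\ge w$ occurs by a $C_1$ or $C_2$ at time $\rho(w)\le\rho$, and one move serves at most two values of $w$. By the compensator identity, with total rate of $C_1,C_2$ at most 2,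
$$\sum_{w\in I}P(\text{state just before }\rho(w)\text{ is bad})\le2\,\mathbb E\#\{C_1,C_2\text{ executed from bad states up to }\rho\}\le4\cdot\frac X{400}=\frac X{100}.$$

**Step 3: structured thresholds.** We now define the mass values near which the high part is forced. Let
$$\mathcal U=\{u\ge0:\mathrm{Zeck}(u)\text{ has all indices}\ge H\}.$$
If $H$ were $7$, then $\mathcal U=\{0,21,34,55,76,89,110,\dots\}$. For any integer $y\ge0$, the part of $\mathrm{Zeck}(y)$ with indices $\ge H$ has a sum $u\in\mathcal U$, and the rest has indices $\le H-1$, so $0\le y-u<F_H$. Taking for $y$ the last element of a block, we see that every block of $F_H$ consecutive non-negative integers contains an element of $\mathcal U$. On the other hand, if $u\in\mathcal U$ and $0<r<F_{H-1}$, then $\mathrm{Zeck}(r)$ has indices $\le H-2$, so $\mathrm{Zeck}(u)\cup\mathrm{Zeck}(r)$ is the Zeckendorf decomposition of $u+r$, and $u+r\notin\mathcal U$. So gaps in $\mathcal U$ are $\ge F_{H-1}$. Let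
$$\Theta=\{u+r:\ u\in\mathcal U,\ F_{H-4}\le r<F_{H-2}\}.$$
(For $H=7$ the window of $u=21$ would be $\{24,\dots,28\}$.) Windows of different $u$ are disjoint, each has $F_{H-2}-F_{H-4}=F_{H-3}$ elements, and $F_H=3F_{H-3}+2F_{H-4}\le5F_{H-3}$. Every $u\in\mathcal U\cap[m^*+1,m^*+X-F_{H-2}]$ has its window inside $I$. This interval contains at least $\frac{X-F_{H-2}}{F_H}-1\ge\frac X{F_H}-2$ disjoint blocks of length $F_H$, hence at least so many such $u$. Therefore
$$|\Theta\cap I|\ge\Big(\frac X{F_H}-2\Big)F_{H-3}\ge\frac X5-2F_H\ge\frac X6,$$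
by $X\ge60F_H$. By Step 2 for $a$ and $a'$, the bad probabilities for both, summed over $w\in\Theta\cap I$, total at most $\frac{2X}{100}$. So some $w=u+r\in\Theta\cap I$ has the property that the probabilities for $a$ and for $a'$ that the state just before $\rho(w)$ is bad sum to at most $\frac{2X/100}{X/6}=0.12$. Take the smallest such $w$; it depends only on $(a,a')$ (given $N,q,X$). Set $u^*=u+F_{H-2}$.

**Step 4: the high part is forced.** Suppose the state just before $\rho(w)$ is good. Its bulk mass is $p\in\{w-1,w-2\}$. By (i), on levels $>K$ there are no repeated and no adjacent terms, so the configuration there is the Zeckendorf decomposition of its mass $h$. By (ii), the levels $2,\dots,K$ have mass at most $D\sum_{k\le K}F_k\le DF_{K+2}$, so $p-DF_{K+2}\le h\le p$. Now $p-u\ge r-2\ge F_{H-4}-2\ge DF_{K+2}$, so $h\ge u$; and $h\le p\le w-1<u+F_{H-2}$. Thus $0\le h-u<F_{H-2}$, so $\mathrm{Zeck}(h-u)$ has indices $\le H-3$. As $\mathrm{Zeck}(u)$ has indices $\ge H$, uniqueness shows that the levels $>K$ contain exactly $\mathrm{Zeck}(u)\cup\mathrm{Zeck}(h-u)$.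 Since $K<H-6$, the state is $\mathrm{Zeck}(u)$, plus a bulk part on levels $2,\dots,H-3$, plus ones. We never learned $h$, and we do not need it.

**Step 5: steering the rest by brute force.** After the $C_1$ or $C_2$ at $\rho(w)$ the state is $\mathrm{Zeck}(u)\cup y'\cup\{\text{ones}\}$, with $y'$ on levels $2,\dots,H-3$ (the move only involves levels $\le3\le H-3$) and $\mathrm{mass}(y')\le w+1-u=r+1\le F_{H-2}$. Consider the sub-position $y'\cup(F_{H-2}-\mathrm{mass}(y'))F_1$ of total $F_{H-2}$. There are enough ones, because $N\ge w^+\ge u+F_{H-2}$. Any maximal sequence of legal moves of this sub-position ends at $\mathrm{Zeck}(F_{H-2})$, which is the single term $F_{H-2}$, after at most $5F_{H-2}$ moves (Lemma 3). Fix one such sequence for each $y'$ and play it in the full game. It leads to $\mathrm{Zeck}(u)\cup F_{H-2}\cup\{\text{ones}\}=Z_{u^*}$.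

How likely is it that the random game follows this sequence? A position of total $F_{H-2}$ containing the term $F_{H-2}$ is finished. So until the sub-game is finished, the occupied levels are levels $\le H-3$ from the sub-game and the single, non-adjacent levels of $\mathrm{Zeck}(u)$ at $\ge H$, besides additional ones. Levels $H-2$ and $H-1$ are empty. Hence only $C_j,S_j$ with $j\le H-3$ can be legal in the full game. These are at most $2H$ moves, so each prescribed move is the next one with probability $\ge\frac1{2H}$. By the strong Markov property at $\rho(w)$, given that the state just before was good, $Z_{u^*}$ is visited with conditional probability at least $c_1:=(2H)^{-5F_{H-2}}$. During this the bulk mass stays $\le u^*=w-r+F_{H-2}<w^+$. So the probability of visiting $Z_{u^*}$ before $\rho(w^+)$ is at least $0.88\,c_1\ge c_0:=c_1/2$, from $a$ and from $a'$. Finally $u^*=w+(F_{H-2}-r)>w>m^*$, and $\mathrm{Zeck}(u^*)=\mathrm{Zeck}(u)\cup\{F_{H-2}\}$ has all indices at least $H-2$. $\square$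

## 8. Coalescence

A constant meeting probability, tried about $\log N$ times, fails with probability at most $N^{-A}$.

**Lemma 8.** Let $A\ge1$ and let $a,a'$ be states of mass $N$ with $a_k,a'_k\le B_A\ell$ for $k\ge2$ and $|m(a)-m(a')|\le1$. Then $M(a),M(a')$ can be coupled so that $|M(a)-M(a')|\le C_A\ell^4$ with probability at least $1-C_AN^{-A}$.

*Proof.* Let $q=2B_A\ell L$, $X=\lceil C_0q\ell\rceil\le C_A\ell^3$, $R=\lceil A\ell/|\log(1-c_0^2)|\rceil$, $w_0=\max(m(a),m(a'))$ and $w_i=w_{i-1}+1+X+F_H$. Then $w_R-w_0\le C_A\ell^4$.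

**Step 1: few ones left.** If $N<w_R+2$, then both states have $a_1=N-m\le w_R+1-(w_0-1)\le C_A\ell^4$ and $n\le B_A\ell L$, and Lemma 3 gives $M(a),M(a')\le C_A\ell^4$; any coupling will do.

**Step 2: repeated attempts.** Let $N\ge w_R+2$. Perform attempts $i=1,\dots,R$. Attempt 1 starts with the copies at the initial states, attempt $i\ge2$ with each copy at its own first passage $\rho(w_{i-1})$. Then the bulk masses differ by at most 1 and are $\le w_{i-1}+1$ (and $\le w_0$ if $i=1$). Hence the number $w^+$ of Lemma 7 for this pair satisfies $w^+\le w_i$ and $N\ge w_R+2\ge w^++2$. If both copies have $n\le q$, let $u^*_i$ be given by Lemma 7 for this pair. Run the copies independently, each until it visits $Z_{u_i^*}$ or reaches bulk mass $\ge w_i$. If both visit $Z_{u^*_i}$, which has conditional probability $\ge c_0^2$, use one common continuation from then on: success. Otherwise let both continue independently to $\rho(w_i)$, and start the next attempt. If $n>q$ for some copy at the start of an attempt, or after $R$ attempts without success, continue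 independently for ever. Each copy is stopped only at stopping times, and given the joint past it then continues with the law of the chain from its current state. So both marginals are correct.

**Step 3: what success gives.** By Lemma 3 each copy has made at most $5(w_R-w_0+1)+(2L+4)q\le C_A\ell^4$ moves before the common state, because its bulk mass rose from at least $w_0-1$ to $u_i^*\le w_R$. After it both make the same moves. So $|M(a)-M(a')|\le C_A\ell^4$.

**Step 4: failure is rare.** Failure has probability at most $(1-c_0^2)^R\le e^{-A\ell}\le N^{-A}$ plus the probability that some copy has $n>q$ at the start of an attempt. In each copy these starts are at the times $0$ and $\rho(w_{i-1})$, $2\le i\le R$. Up to such a time the bulk mass is $\le w_{i-1}+1\le w_R$, so $a_1\ge2$; hence these times are at most $\tau$ (if $\tau=0$ were to occur, then $a_1\le1$ at time $0$, which contradicts $N\ge w_R+2$). By Lemma 6 with $b=B_A\ell$, for each copy separately, with probability $\ge1-C_AN^{-A}-e^{-N/9}$ we have $\tau\le4N$ and all $a_k\le2B_A\ell$ ($k\ge2$)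 up to time $4N$, hence $n\le2B_A\ell L=q$ at all these times. $\square$

## 9. Approximate additivity

Now the comparison of Section 4 can be completed.

**Proposition 9.** Let $N=N_1+N_2$, $N_1,N_2\ge1$, let $K$ be the smallest index in $\mathrm{Zeck}(N_1)$, and assume $K\ge2$ and $N_2\le F_{K-1}$. For each prescribed $A\ge1$, $M_N$ can be coupled with independent copies $M_{N_1},M_{N_2}$ so that $\varepsilon=M_N-M_{N_1}-M_{N_2}$ satisfies $|\varepsilon|\le C_A\ell_N^4$ with probability at least $1-C_AN^{-A}$. For this coupling $\|\varepsilon\|_p\le C'_A\ell_N^4$ for all $1\le p\le A$.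

*Proof.* The last statement follows from the first: $|\varepsilon|\le10N$ by Lemma 3, so $\mathbb E|\varepsilon|^A\le(C_A\ell^4)^A+(10N)^AC_AN^{-A}$, and the second term is bounded in terms of $A$; for $p\le A$ use $\|\varepsilon\|_p\le\|\varepsilon\|_A$.

**Step 1: replace $M_N-M_{N_1}$ by $M(a')$, independent of $M_{N_1}$.** Run the games on $N$ and $N_1$ on the same clocks until $\tau_1$, as in Section 4, with $y,a,b,Q$ as there, so that (3) holds. Given $(Q,b)$, the remaining games may be coupled in any way, by the strong Markov property. By Lemma 6 for the $N_1$-game (mass $\le N$, initial bulk empty, $b=0$ there), outside an event of probability $C_AN^{-A}$ we have $\tau_1\le4N$ and $y_k\le B_A\ell$ for all $k$, and then Lemma 3 gives $M(b)\le5+(2L+4)LB_A\ell\le C_A\ell^3$.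

Let $a'=\mathrm{Zeck}(N_1)\cup N_2F_1$. As $K\ge2$, $m(a')=N_1$; and $m(a)=N_1-a_1\in\{N_1-1,N_1\}$. Conditionally on $(Q,b)$ couple $M(a)$ with $M(a')$ by Lemma 8 when $y_k\le B_A\ell$ for all $k$, and independently otherwise; sample $M(b)$ conditionally independently of this pair. The conditional law of $M(a')$ given $(Q,b)$ does not depend on $(Q,b)$, and given $(Q,b)$ it is independent of $M(b)$. So $M(a')$ is independent of $(Q,b,M(b))$, hence of $M_{N_1}=Q+M(b)$. Moreover
$$|M_N-M_{N_1}-M(a')|=|M(a)-M(b)-M(a')|\le C_A\ell^4$$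
with probability at least $1-C_AN^{-A}$.

**Step 2: compare $M(a')$ with $M_{N_2}$.** This is Proposition 1, up to the very end of the game. If $K=2$ then $N_2=1$, $M_{N_2}=0$ and $M(a')\le5+(2L+4)L\le C\ell^2$. Let $K\ge3$. Run the games from $\mathrm{Zeck}(N_1)\cup N_2F_1$ and from $N_2F_1$ on the same clocks until $\tau_2$, the first time $a_1\le1$ in the $N_2$-game. Before $\tau_2$ the $N_2$-state $z$ has at least two ones, so its bulk mass is $<N_2\le F_{K-1}$ and its levels are $\le K-2$, while $\mathrm{Zeck}(N_1)$ occupies non-adjacent levels $\ge K$, singly. As in Proposition 1, $z$ and $\mathrm{Zeck}(N_1)\cup z$ have the same legal moves, and the games move together until $\tau_2$. At $\tau_2$, by Lemma 6 (mass $N_2\le N$), $n(z)\le C_A\ell^2$ outside an event of probability $C_AN^{-A}$, and then both remaining games have at most $5+(2L+4)(n(z)+L)\le C_A\ell^3$ moves. This couples $M(a')$ with $M_{N_2}$ so that they differ by at most $C_A\ell^3$ with probability at least $1-C_AN^{-A}$.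

**Step 3: glue.** Glue the coupling of Step 2 to that of Step 1 along $M(a')$: given $M(a')$, the variable $M_{N_2}$ is sampled with fresh randomness. As $M_{N_1}$ is independent of $M(a')$, it is independent of $M_{N_2}$ (Section 3). The two errors add up to at most $C_A\ell^4$. $\square$

## 10. Forks, and a lower bound for the variance

Proposition 9 will give $\operatorname{Var}M_N=\sigma^2N+\cdots$, but it does not show $\sigma^2>0$. For this we find many places where the game makes a choice that affects only its length.

**Proposition 10.** For $N$ large, $\operatorname{Var}M_N\ge\frac N{C\ell^3}$ and $\mathbb E\#\{\text{split moves}\}\ge\frac N{C\ell^3}$.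

*Proof.* **Step 1: forks.** Call $Z_u$ a *fork* if all indices of $\mathrm{Zeck}(u)$ are at least 5 and $N-u\ge6$. For example, $6F_1$ is a fork (with $u=0$). From a fork only $C_1$ is legal. Then there is one $F_2$, and exactly $C_1,C_2$ are legal. After a second $C_1$ there are two $F_2$'s and at least two ones, and exactly $C_1,C_2,S_2$ are legal. Consider the continuations

- (A) $C_1,C_1,S_2$: probability $\frac12\cdot\frac13=\frac16$, 3 moves;
- (B) $C_1,C_2$: probability $\frac12$, 2 moves.

Both end in the same state $\mathrm{Zeck}(u)\cup F_3\cup(N-u-3)F_1$, and no intermediate or final state of (A), (B) is a fork, since each contains $F_2$ or $F_3$.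

**Step 2: conditioning on everything else.** Let $\mathcal G$ be generated by the word of moves of the game in which each segment (A) or (B) following a fork is replaced by the symbol $*$. By Step 1 these segments are disjoint, and exchanging (A) and (B) in a segment gives another possible game with the same visited forks and the same reduced word. So the games with a given reduced word having $s$ symbols $*$ correspond to the $2^s$ choices of (A) or (B). The probability of a game is the product of $1/\#\{\text{legal moves}\}$ along it; so these games have probabilities proportional to $(\frac16)^{\#A}(\frac12)^{\#B}$. Thus given $\mathcal G$ the segments are independent, equal to (A) with probability $\frac14$ and (B) with probability $\frac34$. Given $\mathcal G$, $M_N$ is a constant plus the number of (A)'s. Each visited fork (no state is visited twice) is followed by (A) or (B) with probability $\frac16+\frac12=\frac23$. Hence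
$$\operatorname{Var}M_N\ge\mathbb E\operatorname{Var}(M_N\mid\mathcal G)=\tfrac3{16}\,\mathbb E\#\{*\}=\tfrac3{16}\cdot\tfrac23\,\mathbb E\#\{\text{forks visited}\}=\tfrac18\,\mathbb E\#\{\text{forks visited}\},$$
and $\mathbb E\#\{\text{splits}\}\ge\frac16\mathbb E\#\{\text{forks visited}\}$.

**Step 3: many forks are visited.** This is where Lemma 7 is used a second time; it was stated with indices $\ge5$ for this purpose. Take $q=B_2\ell L$, $X=\lceil C_0q\ell\rceil\le C\ell^3$, $w_0=0$, $w_i=w_{i-1}+1+X+F_H$, and $R$ maximal with $N\ge w_R+6$. For $N$ large, $R\ge\frac N{C\ell^3}$. For $1\le i\le R$ apply Lemma 7 with $a=a'$ the state at $\rho(w_{i-1})$. Its bulk mass is at most $w_{i-1}+1$, so $w^+\le w_i$ and $N\ge w^++2$. If $n\le q$ there, then with conditional probability $\ge c_0$ a state $Z_{u^*}$ with $u^*<w_i$ and all indices $\ge5$ is visited in $[\rho(w_{i-1}),\rho(w_i))$; as $N-u^*\ge6$, it is a fork. These time intervals are disjoint for different $i$. The times $\rho(w_{i-1})$, $i\le R$, are at most $\tau$, because $a_1\ge2$ up to then. By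 Lemma 6 (with $b=0$, $A=2$), $n\le q$ at all these times with probability $\ge\frac12$ for $N$ large. So $\mathbb E\#\{\text{forks visited}\}\ge\frac{c_0R}2$. $\square$

## 11. The Fibonacci recursion for mean, variance and moments

Let $X_k=M_{F_k}$, $\mu_k=\mathbb EX_k$, $Y_k=X_k-\mu_k$, $V_k=\operatorname{Var}X_k$. Proposition 9 with $N_1=F_k$, $N_2=F_{k-1}$, $k\ge2$ (so $K=k$), and with $A=p$ gives, for each prescribed even $p\ge4$, couplings
$$Y_{k+1}=S_k+\varepsilon_k,\quad S_k=Y_k+Y_{k-1}\ \text{(independent)},\quad\mathbb E\varepsilon_k=0,\quad\|\varepsilon_k\|_{p'}\le C_pk^4\ (1\le p'\le p),\tag{6}$$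
together with $\mu_{k+1}=\mu_k+\mu_{k-1}+O(k^4)$. Here we used $\ell_{F_{k+1}}\le Ck$, and that centering the error at most doubles its norm. The coupling depends on $p$, but the laws of the $Y_k$ do not. We use $p=4$, except in the moment bounds.

**Lemma 11.** If $x_{k+1}=x_k+x_{k-1}+e_k$ with $|e_k|\le Ck^s\varphi^{\beta k}$, $s\ge0$, $0\le\beta<1$, then $x_k=\gamma F_k+O(k^s\varphi^{\beta k})$ for some $\gamma$.

*Proof.* Let $\alpha_k=x_{k+1}+\varphi^{-1}x_k$. As $1+\varphi^{-1}=\varphi$, $\alpha_k=\varphi x_k+x_{k-1}+e_k=\varphi\alpha_{k-1}+e_k$. So $\alpha_k\varphi^{-k}=\alpha_{k-1}\varphi^{-(k-1)}+e_k\varphi^{-k}$. The series $\sum|e_j|\varphi^{-j}$ converges, with tail beyond $k$ of order $k^s\varphi^{(\beta-1)k}$. Hence $\alpha_k\varphi^{-k}$ converges to some $\alpha$, and $\alpha_k=\alpha\varphi^k+O(k^s\varphi^{\beta k})$. Put $y_k=x_k-\frac\alpha{\sqrt5}\varphi^k$. Since $\varphi+\varphi^{-1}=\sqrt5$,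
$$y_{k+1}+\varphi^{-1}y_k=\alpha_k-\alpha\varphi^k=O(k^s\varphi^{\beta k}).$$
Iterating $y_{k+1}=-\varphi^{-1}y_k+O(k^s\varphi^{\beta k})$ gives $|y_k|\le C\varphi^{-k}+C\sum_{j\le k}\varphi^{-(k-j)}j^s\varphi^{\beta j}=O(k^s\varphi^{\beta k})$. Finally $F_k=\varphi^{k+1}/\sqrt5+O(1)$, so $\gamma=\alpha/\varphi$ works. $\square$

**Step 1: the mean.** By Lemma 11 with $s=4$, $\beta=0$, $\mu_k=cF_k+O(k^4)$ for some $c$. This is the $c$ of Theorem 2.

**Step 2: the variance is of order at most $\varphi^k$.** Put $t_k=\varphi^{-k/2}\sqrt{V_k}$. By (6) and independence, $\sqrt{V_{k+1}}\le\sqrt{V_k+V_{k-1}}+Ck^4$, so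
$$t_{k+1}\le\sqrt{\varphi^{-1}t_k^2+\varphi^{-2}t_{k-1}^2}+Ck^4\varphi^{-k/2}\le\max(t_k,t_{k-1})+Ck^4\varphi^{-k/2},$$
because $\varphi^{-1}+\varphi^{-2}=1$. As $\sum k^4\varphi^{-k/2}<\infty$, $t_k$ is bounded and $V_k\le C\varphi^k$.

**Step 3: the variance precisely.** By Cauchy–Schwarz, $V_{k+1}=V_k+V_{k-1}+2\operatorname{Cov}(S_k,\varepsilon_k)+\operatorname{Var}\varepsilon_k=V_k+V_{k-1}+O(\varphi^{k/2}k^4)$. Lemma 11 with $s=4$, $\beta=\frac12$ gives
$$V_k=\sigma^2F_k+O(\varphi^{k/2}k^4)\tag{7}$$
for some $\sigma^2\ge0$. By Proposition 10, $V_k\ge F_k/(Ck^3)$ for large $k$, which is incompatible with $\sigma^2=0$ in (7). So $\sigma^2>0$.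

**Lemma 12.** For every even $p\ge2$: $\|Y_k\|_p\le C_p\varphi^{k/2}$.

*Proof.* For $p=2$ this is Step 2. Let $p\ge4$ be even and assume it for $p-2$. In
$$\mathbb ES_k^p=\sum_j\binom pj\,\mathbb EY_k^j\;\mathbb EY_{k-1}^{p-j}$$
the terms $j=1,p-1$ vanish, and those with $2\le j\le p-2$ are $O(\varphi^{kp/2})$, since all exponents there are $\le p-2$. With $t_k=\varphi^{-k/2}\|Y_k\|_p$, $T=\max(t_k,t_{k-1})$ and $\lambda=\varphi^{-p/2}+\varphi^{-p}<1$, multiplying (6) by $\varphi^{-(k+1)/2}$ gives
$$t_{k+1}\le(\lambda T^p+C_p)^{1/p}+C_p\le\lambda^{1/p}T+C_p .$$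
If $B$ is large, then $t_{k-1},t_k\le B$ implies $t_{k+1}\le\lambda^{1/p}B+C_p\le B$. So $t_k$ is bounded. $\square$

## 12. From Fibonacci numbers to general $N$

Let $N=F_{k_1}+\dots+F_{k_r}$, $k_1>\dots>k_r$, be the Zeckendorf decomposition and $n_i=F_{k_1}+\dots+F_{k_i}$. For $i=1,\dots,r-1$ apply Proposition 9 with $N_1=n_i$, $N_2=F_{k_{i+1}}$. Here $K=k_i\ge3$, and $k_{i+1}\le k_i-2$ gives $N_2\le F_{k_i-1}$. All $n_i\ge F_{k_1}\ge N/2$, and $r\le L$.

Glue successively along $M_{n_i}$: given $(M_{n_1},X_{k_2},M_{n_2},\dots,X_{k_i},M_{n_i})$, sample $(X_{k_{i+1}},M_{n_{i+1}})$ from its conditional law given $M_{n_i}$. As $X_{k_{i+1}}$ is independent of $M_{n_i}$ in the $i$-th coupling, its conditional law given the whole past is its own law; so it is independent of the whole past. Hence $X_{k_1}=M_{n_1},X_{k_2},\dots,X_{k_r}$ are independent. Adding the errors, with $G:=M_N-\mathbb EM_N$ and $A=p$ in Proposition 9,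
$$M_N=\sum_iX_{k_i}+E_N,\quad\|E_N\|_{p'}\le C_p\ell^5\ (p'\le p);\qquad G=S+\varepsilon,\quad S=\sum_iY_{k_i},\quad\varepsilon=E_N-\mathbb EE_N.\tag{8}$$

**Part 1 of Theorem 2.** By Step 1 of Section 11, $\mathbb EM_N=\sum_i(cF_{k_i}+O(\ell^4))+O(\ell^5)=cN+O(\ell^5)$. To see that $c>1$: combine moves lower the number of terms by one and splits preserve it, so $M_N=N-|\mathrm{Zeck}(N)|+\#\text{splits}$, with $|\mathrm{Zeck}(N)|\le L$. By Proposition 10, for all large $N$,
$$(c-1)N+O(\ell^5)=\mathbb E\#\text{splits}\ge\frac N{C\ell^3}.$$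
If $c\le1$, the left side would be $O(\ell^5)$, a contradiction. Hence $c>1$.

**Part 2.** By (7), $\operatorname{Var}S=\sum_iV_{k_i}=\sigma^2N+O(\sqrt N\ell^4)$, since $\sum_i\varphi^{k_i/2}$ is dominated by a geometric series with largest term at most $C\sqrt N$. By Cauchy–Schwarz, $\operatorname{Var}M_N=\operatorname{Var}S+O(\sqrt N\ell^5+\ell^{10})=\sigma^2N+O(\sqrt N\ell^5)$.

## 13. Gaussian limit and moments

To compare laws along the recursion we want a distance that behaves well under adding independent variables. For centered variables $U,U'$ with equal variances and finite third moments put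
$$\zeta(U,U')=\sup\{|\mathbb Ef(U)-\mathbb Ef(U')|:\ f\in C^3,\ \|f'''\|_\infty\le1\}.$$
Subtracting a quadratic polynomial from $f$ does not change $\mathbb Ef(U)-\mathbb Ef(U')$, as means and variances agree. So we may restrict to $f$ with $f(0)=f'(0)=f''(0)=0$; then $|f(x)|\le|x|^3/6$, $|f'(x)|\le x^2/2$, $|f''(x)|\le|x|$, and $\zeta<\infty$.

**Part 3, Step 1: the recursion for $\Delta_k$.** Let $g_k\sim N(0,V_k)$ be independent of each other and $\Delta_k=\zeta(Y_k,g_k)$. We compare $Y_{k+1}=S_k+\varepsilon_k$ with $g_{k+1}$ in three moves, for $f$ as above.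

First, remove $\varepsilon_k$. By Taylor's formula and $\|S_k\|_4\le C\varphi^{k/2}$,
$$|\mathbb Ef(S_k+\varepsilon_k)-\mathbb Ef(S_k)|\le\tfrac12\mathbb E[S_k^2|\varepsilon_k|]+\tfrac12\mathbb E[|S_k|\varepsilon_k^2]+\tfrac16\mathbb E|\varepsilon_k|^3\le C(\varphi^kk^4+\varphi^{k/2}k^8+k^{12})\le C\varphi^kk^4 .$$

Second, replace $Y_k$ by $g_k$ and then $Y_{k-1}$ by $g_{k-1}$, one summand at a time, conditioning on the value $z$ of the other summand. The function $f(\cdot+z)$ also has third derivative bounded by 1, so
$$|\mathbb Ef(Y_k+Y_{k-1})-\mathbb Ef(g_k+g_{k-1})|\le\Delta_k+\Delta_{k-1}.$$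

Third, correct the variance. With $s=\sqrt{V_k+V_{k-1}}=\|S_k\|_2$ and $s'=\sqrt{V_{k+1}}=\|S_k+\varepsilon_k\|_2$ we have $|s-s'|\le\|\varepsilon_k\|_2\le Ck^4$, and by the mean value theorem with $|f'(x)|\le x^2/2$,
$$|\mathbb Ef(sZ)-\mathbb Ef(s'Z)|\le|s-s'|\max(s,s')^2\,\mathbb E|Z|^3\le C\varphi^kk^4 .$$

So $\Delta_{k+1}\le\Delta_k+\Delta_{k-1}+C\varphi^kk^4$. Then $\delta_k=\varphi^{-k}\Delta_k$ satisfies $\delta_{k+1}\le\varphi^{-1}\delta_k+\varphi^{-2}\delta_{k-1}+Ck^4\le\max(\delta_k,\delta_{k-1})+Ck^4$, so $\delta_k\le Ck^5$, that is, $\Delta_k\le C\varphi^kk^5$.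

**Part 3, Step 2: general $N$.** Use (8) with $p=4$ and the same three moves. We have $\|S\|_4\le\sum_iC\varphi^{k_i/2}\le C\sqrt N$ and $\|\varepsilon\|_4\le C\ell^5$, so removing $\varepsilon$ costs at most $C(N\ell^5+\sqrt N\ell^{10}+\ell^{15})\le CN\ell^5$. Replacing the summands one at a time costs $\sum_i\Delta_{k_i}\le C\sum_i\varphi^{k_i}\ell^5\le CN\ell^5$. With $s_N^2=\operatorname{Var}M_N$, correcting the variance costs at most $C\ell^5\cdot N$. Together $\zeta(G,s_NZ)\le CN\ell^5$. By Part 2, $s_N^2\ge N/C$ for large $N$. Given $f$ with $f'''$ bounded, apply this to $x\mapsto f(x/s_N)$, whose third derivative is at most $s_N^{-3}\|f'''\|_\infty$: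
$$|\mathbb Ef(\hat M_N)-\mathbb Ef(Z)|\le C\|f'''\|_\infty\,\ell^5N^{-1/2}.$$
Taking $f\in C_c^\infty$ gives $\hat M_N\Rightarrow N(0,1)$. This proves the conjecture of Baird-Smith, Epstein, Flint and Miller.

**Part 5.** Let $p\ge4$ be even. In (8), by Lemma 12, $\|S\|_p\le\sum_iC_p\varphi^{k_i/2}\le C_p\sqrt N$, and $\|\varepsilon\|_p\le C_p\ell^5$, so $\|\hat M_N\|_p\le C_p$ for large $N$. As $p$ is arbitrary, all powers of $\hat M_N$ are uniformly integrable, and weak convergence gives $\mathbb E\hat M_N^p\to\mathbb EZ^p$ for every integer $p\ge1$.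

## 14. Kolmogorov distance

It remains to prove Part 4. The decomposition (8) has only about $\log N$ summands, with the first one comparable to the whole; for Berry–Esseen we want many smaller ones. We split further, and stop at the scale where the accumulated errors and the Berry–Esseen error balance.

**Step 1: splitting to scale $N^{2/3}$.** Let $r$ be such that $\varphi^r\le N^{2/3}<\varphi^{r+1}$, with $N$ large. In (8) split every summand $X_j$ with $j>r$ repeatedly by $X_j=X_{j-1}+X_{j-2}+\text{error}$ (Proposition 9 with $N_1=F_{j-1}$, $N_2=F_{j-2}$), until all indices are $\le r$. At each step the pair $(X_{j-1},X_{j-2})$ is sampled from its conditional law given $X_j$, with fresh randomness. The current summands are independent, so the pair is independent of all other summands, and its two members are independent by Proposition 9. So the new summands are again independent.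

**Step 2: counting.** Summands that arise from splitting, and are not split further, have index $r$ or $r-1$. The numbers $F_j$ of all current summands always add up to $N$. So the number of summands at the end is $J\le N/F_{r-1}+L\le CN^{1/3}$. Each split increases the number of summands by one, so there are at most $J$ splits, each at mass $\ge F_r\ge N^{2/3}/C$.

**Step 3: the errors.** Take $A=4$ in all uses of Proposition 9. A split error exceeds $C\ell^4$ with probability at most $C(N^{2/3})^{-4}$, and each of the at most $L$ errors that make up $E_N$, at masses $\ge N/2$, with probability at most $CN^{-4}$. Summing over at most $CN^{1/3}$ splits and $L$ further errors, $M_N=\Sigma+\mathrm{err}$, where $\Sigma$ is a sum of $J$ independent copies of $X_{r_i}$, $r_i\le r$, $\sum_iF_{r_i}=N$, and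
$$|\mathrm{err}|\le b:=CN^{1/3}\ell^4\ \text{ with probability}\ge1-CN^{-1},\qquad\|\mathrm{err}\|_2\le Cb .$$
The contribution $\ell^5$ of $E_N$ is absorbed in $b$.

**Step 4: variance and third moments of $\Sigma$.** By (7),
$$\operatorname{Var}\Sigma=\sigma^2N+O\Big(\sum_i\varphi^{r_i/2}r^4\Big)=\sigma^2N+O(J\varphi^{r/2}\ell^4)=\sigma^2N+O(N^{2/3}\ell^4).$$
By Lemma 12 with $p=4$, $\sum_i\mathbb E|Y_{r_i}|^3\le C\sum_i\varphi^{3r_i/2}\le C\varphi^{r/2}\sum_i\varphi^{r_i}\le C\varphi^{r/2}N\le CN^{4/3}$.

**Step 5: Berry–Esseen.** For independent centered, not necessarily identically distributed $\xi_i$, the Berry–Esseen theorem states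
$$\sup_x\Big|P\Big(\sum\xi_i\le x\big(\textstyle\sum\mathbb E\xi_i^2\big)^{1/2}\Big)-P(Z\le x)\Big|\le C\,\frac{\sum\mathbb E|\xi_i|^3}{(\sum\mathbb E\xi_i^2)^{3/2}} .$$
With $s_\Sigma=\sqrt{\operatorname{Var}\Sigma}$, which is at least $\sqrt N/C$ for large $N$, the Kolmogorov distance between $(\Sigma-\mathbb E\Sigma)/s_\Sigma$ and $Z$ is at most $CN^{4/3}/N^{3/2}=CN^{-1/6}$.

**Step 6: from $\Sigma$ back to $M_N$.** We have $G=(\Sigma-\mathbb E\Sigma)+(\mathrm{err}-\mathbb E\,\mathrm{err})$ with $|\mathrm{err}-\mathbb E\,\mathrm{err}|\le Cb$ outside an event of probability $CN^{-1}$, and $|s_\Sigma-s_N|\le\|\mathrm{err}-\mathbb E\,\mathrm{err}\|_2\le Cb$. Therefore, for every $x$,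
$$P(\Sigma-\mathbb E\Sigma\le xs_N-Cb)-CN^{-1}\le P(G\le xs_N)\le P(\Sigma-\mathbb E\Sigma\le xs_N+Cb)+CN^{-1}.$$
With $\Phi$ the normal distribution function, the outer probabilities are $\Phi\big((xs_N\mp Cb)/s_\Sigma\big)+O(N^{-1/6})$ by Step 5. Removing the shift costs at most $Cb/\sqrt N$, since $\Phi$ is Lipschitz. Changing the scale, from $\Phi(xs_N/s_\Sigma)$ to $\Phi(x)$, costs at most $C|s_N/s_\Sigma-1|\le Cb/\sqrt N$, since $s_N/s_\Sigma\to1$ and $x\Phi'(x/2)$ is bounded. As $b/\sqrt N=CN^{-1/6}\ell^4$, we conclude that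
$$\sup_x|P(\hat M_N\le x)-P(Z\le x)|\le CN^{-1/6}\ell^4,$$
which is Part 4, and the proof of Theorem 2 is complete. $\blacksquare$
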